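# Boundedness of the Dirichlet norm for global solutions of the critical semilinear heat equation

## 1. The equation, the potential well, and rescalings

Throughout, $N\ge 3$, $\Omega\subset\mathbb R^N$ is a smooth bounded domain, and
$$p=\frac{N+2}{N-2},\qquad q=p+1=\frac{2N}{N-2},\qquad q'=\frac{q}{q-1}=\frac qp,\qquad f(s)=|s|^{p-1}s .$$
For $N=3$ this means $p=5$, $q=6$, $q'=6/5$. We shall often use the arithmetic $\frac Nq=\frac{N-2}2$ and $q-2=p-1=\frac4{N-2}$. The exponent $q$ is the critical Sobolev exponent: there is a best constant $S>0$, depending only on $N$, with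
$$S\|v\|_q^2\le\|\nabla v\|_2^2 . \tag{1}$$

**The equation.** We study
$$u_t-\Delta u=|u|^{p-1}u\ \text{ in }(0,T)\times\Omega,\qquad u(0,\cdot)=u_0,\qquad u|_{\partial\Omega}=0. \tag{2}$$
By a theorem of Hoshino and Yamada, for each $u_0\in H^1_0(\Omega)$ there is $T_m>0$ and a unique solution $u\in C([0,T_m);H_0^1(\Omega))$, and it is classical on $(0,T_m)$. We write $u(t)$ for $u(t,\cdot)$.

**Definition (the functionals).** Put $G(v)=\|\nabla v\|_2^2$, $P(v)=\|v\|_q^q$, and
$$J(v)=\tfrac12G(v)-\tfrac1qP(v),\qquad K(v)=G(v)-P(v).$$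
Since $NJ=\frac N2G-\frac{N-2}2P$, subtracting $\frac{N-2}2K$ gives
$$G=NJ-\tfrac{N-2}2K . \tag{3}$$
This identity will decide the sign of everything that follows: when $J$ is held fixed, a large $G$ means a negative $K$.

**Example (a ray).** Fix $v\ne0$ and consider $sv$, $s>0$. Then $J(sv)=\frac{s^2}2G(v)-\frac{s^q}qP(v)$ and $K(sv)=s\frac{d}{ds}J(sv)$. So $J$ increases along the ray while $K>0$, up to the unique $s_*$ with $s_*^{q-2}=G(v)/P(v)$, and then decreases to $-\infty$ while $K<0$. At $s_*$ we have $K=0$, so by (3), with $\frac2{q-2}=\frac{N-2}2$,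
$$J(s_*v)=\tfrac1NG(s_*v)=\tfrac1N\,G(v)^{N/2}P(v)^{-(N-2)/2}.$$

**Definition (depth of the well, stable and unstable sets).** Let
$$d=\inf\{J(v):v\in H_0^1(\Omega)\setminus\{0\},\ K(v)=0\},$$
$$W=\{v\in H_0^1(\Omega): J(v)<d,\ K(v)>0\}\cup\{0\},\qquad V=\{v\in H_0^1(\Omega):J(v)<d,\ K(v)<0\}.$$

The depth is positive. Indeed, if $v\ne0$ and $K(v)=0$, then $G(v)=P(v)\le(G(v)/S)^{q/2}$. Hence $G(v)^{(q-2)/2}\ge S^{q/2}$, that is, $G(v)\ge S^{N/2}$. By (3), $J(v)=G(v)/N\ge S^{N/2}/N$. So
$$d\ge S^{N/2}/N>0 . \tag{4}$$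

**Example.** On the ray above, $sv\in W$ for small $s$ (there $K>0$ and $J$ is near $0$), and $sv\in V$ for large $s$. The point $s_*v$ lies in neither set, since $J(s_*v)\ge d$ by the definition of $d$. In fact
$$W\cup V=\{v\in H_0^1(\Omega):J(v)<d\}. \tag{5}$$
The inclusion "$\subset$" holds because $J(0)=0<d$. Conversely, let $J(v)<d$. If $v=0$ or $K(v)>0$, then $v\in W$; if $K(v)<0$, then $v\in V$; and $v\neq0$ with $K(v)=0$ is impossible by the definition of $d$.

**Definition (spaces on $\mathbb R^N$).** Let $\dot H^1(\mathbb R^N)$ be the space of functions in $L^q(\mathbb R^N)$ with gradient in $L^2$, with norm $\|\nabla v\|_2$. For an open set $D$, let $\mathcal D^{1,2}_0(D)$ be the closure of $C_c^\infty(D)$ in $\dot H^1(\mathbb R^N)$. Functions in $H_0^1(\Omega)$ are extended by $0$ and so belong to $\dot H^1(\mathbb R^N)$. The functionals $G,P,J,K$ make sense on $\dot H^1(\mathbb R^N)$.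

**Example.** Let $U(x)=(1+a|x|^2)^{-m}$ with $m=\frac{N-2}2$ and $a=\frac1{N(N-2)}$. With $r=|x|$ and $m+1=\frac N2$,
$$\Delta U=(1+ar^2)^{-m-2}\big[-2amN(1+ar^2)+4a^2m(m+1)r^2\big]=-2amN(1+ar^2)^{-m-2}=-U^p .$$
At infinity $U^q$ behaves like $r^{-2N}$ and $|\nabla U|^2$ like $r^{-2(N-1)}$, so $U\in\dot H^1(\mathbb R^N)$. For $N=3,4$, however, $U\notin L^2$, which is why $\dot H^1$ and not $H^1$ is the right space.

**Example.** For a bounded domain $D$, Poincaré's inequality gives $\mathcal D_0^{1,2}(D)=H_0^1(D)$. Also $\mathcal D_0^{1,2}(\mathbb R^N)=\dot H^1(\mathbb R^N)$. To see this, let $\chi\in C_c^\infty(B_2)$ with $0\le\chi\le1$, $\chi=1$ on $B_1$, and $\chi_R=\chi(\cdot/R)$. Then $\chi_Rv\to v$ in $\dot H^1$ as $R\to\infty$, because $\frac12=\frac1q+\frac1N$ and so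
$$\|\nabla(\chi_Rv-v)\|_2\le\|(1-\chi_R)\nabla v\|_2+\|v\|_{L^q(|y|>R)}\|\nabla\chi_R\|_N, \qquad \|\nabla\chi_R\|_N=\|\nabla\chi\|_N . \tag{6}$$
After the cutoff, mollify.

**Definition (rescalings).** For $\lambda>0$ and $x_0\in\mathbb R^N$ set
$$\tau\varphi(x)=\lambda^{-\frac{N-2}2}\varphi\Big(\frac{x-x_0}\lambda\Big),\qquad T\varphi(y)=\tau^{-1}\varphi(y)=\lambda^{\frac{N-2}2}\varphi(\lambda y+x_0).$$
Both are isometries of $\dot H^1(\mathbb R^N)$ and of $L^q(\mathbb R^N)$, while
$$\|T\varphi\|_2=\lambda^{-1}\|\varphi\|_2 . \tag{7}$$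
To check this, change variables: $\int|\nabla T\varphi|^2=\lambda^{N-2+2-N}\int|\nabla\varphi|^2$, $\int|T\varphi|^q=\lambda^{N-N}\int|\varphi|^q$, and $\int|T\varphi|^2=\lambda^{N-2-N}\int|\varphi|^2$.

**Example.** If $\varphi$ is a bump and $x_0=0$, then $\tau\varphi$ for small $\lambda$ is a tall bump of width $\lambda$. It has the same $G$ and $P$ as $\varphi$, but its $L^2$ norm is $\lambda\|\varphi\|_2$, which tends to $0$ with $\lambda$. So the $L^2$ norm does not see concentration.

**Definition (orthogonal scales).** Two sequences $(\lambda_n,x_n)$ and $(\mu_n,z_n)$ in $(0,\infty)\times\mathbb R^N$ are orthogonal if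
$$\frac{\lambda_n}{\mu_n}+\frac{\mu_n}{\lambda_n}+\frac{|x_n-z_n|^2}{\lambda_n\mu_n}\to\infty .$$

**Example.** $(1,0)$ and $(\frac1n,0)$ are orthogonal: same center, scales far apart. So are $(\frac1n,0)$ and $(\frac1n,e)$ with $|e|=1$: same scale, but the distance is $n$ widths. The sequences $(\frac1n,0)$ and $(\frac1n,\frac1ne)$ are not orthogonal; they describe one concentration point twice.

## 2. Global solutions that avoid both sets: is the Dirichlet norm bounded?

Suppose $T_m=+\infty$. By a theorem of Ikehata and Suzuki there are two possibilities.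

1. $u(t_0)\in W$ for some $t_0\ge0$. Then $\|u(t)\|_\infty\to0$ and $\|\nabla u(t)\|_2\to0$ as $t\to+\infty$.
2. $u(t)\notin W\cup V$ for all $t\ge0$. Then $0<\liminf_{t\to+\infty}\|\nabla u(t)\|_2<+\infty$.

In case 2 only the lower limit is controlled. For subcritical exponents, $1<p<\frac{N+2}{N-2}$, Ōtani showed that global solutions have $\limsup_{t\to+\infty}\|\nabla u(t)\|_2<+\infty$. The question, from the paper "Finite And Infinite Time Blowup Of Solutions To Some Semilinear Parabolic Equations", is whether this survives at the critical exponent: *if $p=\frac{N+2}{N-2}$, $\Omega$ is an arbitrary smooth bounded domain, $T_m=+\infty$ and $u(t)\notin W\cup V$ for all $t\ge0$, must $\limsup_{t\to+\infty}\|\nabla u(t)\|_2$ be finite?* Could $\|\nabla u(t)\|_2$ be moderate at most times and yet have higher and higher spikes? The answer is that it cannot, and the upper limit can be computed.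

**Theorem 1.** Let $u$ be a solution of (2) with $T_m=\infty$ and $u(t)\notin W\cup V$ for all $t\ge0$. Then $J_\infty:=\lim_{t\to\infty}J(u(t))$ exists, $d\le J_\infty\le J(u_0)$, and
$$\limsup_{t\to\infty}\|\nabla u(t)\|_2^2=NJ_\infty<\infty .$$

From here on $u$ is as in Theorem 1, unless another solution is named.

## 3. Energy identities and the times at which $u_t$ is small

**Regularity.** The purpose of this paragraph is to justify differentiating $G,P,J$ along the flow. For $0<\delta<T$, $u$ is bounded on $[\delta,T]\times\Omega$. Since $f\in C^1$, parabolic $L^r$ and Schauder estimates show that $u,u_t,\nabla u,D^2u$ are continuous on $(0,\infty)\times\overline\Omega$. In particular $u\in C^1((0,\infty);L^2)\cap C((0,\infty);H^2\cap H_0^1)$. Let $A=-\Delta$ with Dirichlet conditions. As $A$ is self-adjoint,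
$$G(u(t+h))-G(u(t))=\langle A(u(t+h)+u(t)),\,u(t+h)-u(t)\rangle .$$
Divide by $h$ and let $h\to0$ to get $\frac d{dt}G(u)=2\langle Au,u_t\rangle$. Differentiation under the integral gives $\frac d{dt}P(u)=q\langle f(u),u_t\rangle$. Using $u_t=-Au+f(u)$ we obtain, for $t>0$,
$$\tfrac d{dt}J(u)=\langle Au-f(u),u_t\rangle=-\|u_t\|_2^2, \tag{8}$$
$$\tfrac12\tfrac d{dt}\|u\|_2^2=\langle u,u_t\rangle=-K(u)=\tfrac{p-1}2G(u)-(p+1)J(u), \tag{9}$$
the last equality because $(p+1)J=\frac{p+1}2G-P$. Finally, $t\mapsto G(u(t)),P(u(t)),J(u(t))$ are continuous on $[0,\infty)$, since $u\in C([0,\infty);H_0^1)$ and $H_0^1\subset L^q$. For a solution with $T_m<\infty$ all of this holds on $(0,T_m)$.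

**Fact 1 (energy is bounded below).** *$J(u(t))\ge d$ for all $t\ge0$; hence $J(u(t))$ decreases to a limit $J_\infty\in[d,J(u_0)]$, and $\int_1^\infty\|u_t\|_2^2\,dt\le J(u(1))-d<\infty$.*

The inequality is (5), read for $v=u(t)\notin W\cup V$. The rest is (8) and continuity at $t=0$.

**Fact 2 (the $L^2$ norm is bounded).** *$\sup_{t\ge1}\|u(t)\|_2<\infty$.*

Let $y=\|u\|_2^2$ and let $\lambda_1$ be the first Dirichlet eigenvalue of $\Omega$. By (9), $G(u)\ge\lambda_1y$, and $J(u(t))\le J(u(1))$ for $t\ge1$,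
$$y'=(p-1)G(u)-2(p+1)J(u)\ge(p-1)\lambda_1(y-c),\qquad c=\frac{2(p+1)J(u(1))}{(p-1)\lambda_1}.$$
If $y(t_1)>c$ for some $t_1\ge1$, then $y-c$ grows at least like $e^{(p-1)\lambda_1(t-t_1)}$. But
$$\|u(t)\|_2\le\|u(1)\|_2+\int_1^t\|u_s\|_2\,ds\le\|u(1)\|_2+(t-1)^{1/2}\Big(\int_1^\infty\|u_s\|_2^2\,ds\Big)^{1/2}$$
allows at most linear growth of $y$, a contradiction. So $y\le c$ on $[1,\infty)$.

**Fact 3 (good times).** By (3) and (9),
$$G(u(t))=NJ(u(t))+\tfrac{N-2}2\langle u(t),u_t(t)\rangle . \tag{10}$$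
*Hence if $g_n\to\infty$ and $\|u_t(g_n)\|_2\to0$, then $G(u(g_n))\to NJ_\infty$.* This follows from Facts 1 and 2. Such times are plentiful: *for every $t_n\to\infty$ there is $g_n\in[t_n-1,t_n]$ with $\|u_t(g_n)\|_2^2\le\int_{t_n-1}^{t_n}\|u_t\|_2^2\,dt\to0$*, since a continuous function somewhere on an interval of length one is at most its average.

So $G(u)$ is near $NJ_\infty$ at some moment of every late unit time interval. What remains is to exclude spikes in between.

## 4. Stationary solutions and relatively compact orbits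

**Stationary solutions.** If $u(t)=\phi\ne0$ with $-\Delta\phi=f(\phi)$, test with $\phi$: $K(\phi)=0$, so $G(\phi)=NJ(\phi)$ by (3). Here $J_\infty=J(\phi)$, and Theorem 1 is an identity. The value $NJ_\infty$ is the Dirichlet energy of a stationary state of energy $J_\infty$.

**Relatively compact orbits.** Suppose that $\{u(t):t\ge1\}$ is relatively compact in $H_0^1(\Omega)$. Let $t_n\to\infty$, let $u(t_n)\to\phi$ in $H_0^1$ along a subsequence, and choose $g_n$ as in Fact 3. Then
$$\|u(t_n)-u(g_n)\|_2\le\Big(\int_{t_n-1}^{t_n}\|u_t\|_2^2\,dt\Big)^{1/2}\to0,$$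
so $u(g_n)\to\phi$ in $L^2$, and by compactness also in $H_0^1$. Therefore
$$\lim_nG(u(t_n))=G(\phi)=\lim_nG(u(g_n))=NJ_\infty .$$
Thus $G(u(t))\to NJ_\infty$ in this case. The argument compares a bad time with a good time at distance at most one, in $L^2$. Without compactness it fails: a bump of width $\lambda_n\to0$ carries a fixed amount of $G$ and only $O(\lambda_n)$ of the $L^2$ norm, so it can appear between $g_n$ and $t_n$ without being noticed in $L^2$.

## 5. The Duhamel estimate and the borderline singularity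

The natural way to go from good times to all times is local well-posedness: start at a good time, where $G$ is bounded, and control $G$ on a short interval whose length is uniform.

**The estimate for subcritical exponents.** Replace $p$ by $\sigma\in(1,\frac{N+2}{N-2})$, and let $J_\sigma=\frac12G-\frac1{\sigma+1}\|\cdot\|_{\sigma+1}^{\sigma+1}$. Consider a global solution with the regularity of Section 3 and with $J_\sigma(u(t))\ge0$ for all $t$. The identities (8) and (9) hold with $\sigma$ and $J_\sigma$, so $u_t\in L^2((1,\infty);L^2)$; the proof of Fact 2 is unchanged, and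
$$(\sigma-1)G(u)=2(\sigma+1)J_\sigma(u)+2\langle u,u_t\rangle\quad\text{gives}\quad G(u(t))\le C_1(1+\|u_t(t)\|_2),\qquad t\ge1 .$$
Recall the smoothing estimate $\|\nabla e^{t\Delta}g\|_2\le Ct^{-\alpha}\|g\|_r$ for $1\le r\le2$, with $\alpha=\frac12+\frac N2\big(\frac1r-\frac12\big)$. Take $r=\min\{2,q/\sigma\}$. Then $r\sigma\le q$, so $\||u|^{\sigma}\|_r\le C\|\nabla u\|_2^\sigma$; and $r>q'$, so $\alpha<\frac12+\frac N2\big(\frac1{q'}-\frac12\big)=1$. Duhamel's formula gives
$$\|\nabla u(t)\|_2\le\|\nabla u(t_0)\|_2+C\int_{t_0}^t(t-s)^{-\alpha}\|\nabla u(s)\|_2^\sigma\,ds .$$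
Let $G(u(t_0))\le A:=2C_1$. As long as $\|\nabla u\|_2\le2\sqrt A$ on $[t_0,t]$, the right side is at most $\sqrt A+C(2\sqrt A)^\sigma\frac{(t-t_0)^{1-\alpha}}{1-\alpha}$. So by continuity $G(u)\le4A$ on $[t_0,t_0+\tau]$ with some $\tau=\tau(A)>0$. Every late interval of length $\tau/2$ contains a time with $\|u_t\|_2^2\le\frac2\tau\int\|u_t\|_2^2\le1$, hence with $G\le A$. So $G(u(t))\le4A$ for all large $t$.

**Where it stops.** At $\sigma=p$ the only choice is $r=q/p=q'$. Then $\frac1{q'}-\frac12=\frac1N$, so $\alpha=1$, and $\int_{t_0}^t(t-s)^{-1}ds=\infty$: no $\tau(A)$ comes out.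

**A check by scaling.** At the critical exponent, no time $\tau(A)$ that depends on $A$ and $N$ alone can have the property that $G(u_0)\le A$ forces existence up to $\tau(A)$ on every smooth bounded domain. To see this, take $u_0\in V$ on some domain.

First, $T_m<\infty$. If $K(v)<0$, then $0<G(v)<P(v)\le(G(v)/S)^{q/2}$, so $G(v)>S^{N/2}$. Along the flow $J<d$. At a first time $t_1$ with $K(u(t_1))=0$, continuity would give $G(u(t_1))\ge S^{N/2}$, so $u(t_1)\ne0$ and $J(u(t_1))\ge d$, which is impossible. So $u(t)$ stays in $V$, and neither case of the Ikehata–Suzuki theorem applies.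

Now $\tilde u(s,y)=\lambda^{\frac{N-2}2}u(\lambda^2s,\lambda y)$ solves the same equation on $\Omega/\lambda$. It has the same $G$ at time $0$ and lifetime $T_m/\lambda^2$, and this tends to $0$ as $\lambda\to\infty$.

In the critical case a bound on $G$ thus carries no time scale; the time scale of a structure of width $\lambda$ is $\lambda^2$.

## 6. Invariance of the dissipation and the sign of $K$

The same scaling that ruins the Duhamel argument provides the remedy. Under $\tilde u(s,y)=\lambda^{\frac{N-2}2}u(\lambda^2s,\lambda y)$ we have $|\tilde u_s|^2=\lambda^{N+2}|u_t|^2$ and $ds\,dy=\lambda^{-2-N}dt\,dx$, so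
$$\iint|\tilde u_s|^2\,dy\,ds=\iint|u_t|^2\,dx\,dt .$$
The dissipation on $[g_n,t_n]$ tends to $0$ by Fact 1, and it is still small after zooming in at any scale. This suggests three statements.

- Every concentration profile of $u(t_n)$, at any scale, solves the stationary equation, so it has $K=0$. To see it, compare $u(t_n)$ with $u(\theta_n)$ for a time $\theta_n$ within $\lambda_n^2$ of $t_n$, and not with a time a fixed distance away.
- What is left of $u(t_n)$ after all profiles are removed has small $L^q$ norm, so it can only increase $K=G-P$. Hence $K(u(t_n))$ should be nonnegative in the limit.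
- By (3), if $G(u(t_n))=NJ_\infty+\eta$ with $\eta>0$, then $K(u(t_n))\to-\frac{2\eta}{N-2}<0$.

The last two statements contradict each other. One point needs care: extracting profiles requires $G$ to be bounded at $t_n$ and also at the comparison time $\theta_n$, while boundedness is what we want to prove. The remedy is to let $t_n$ be the *first* time after a good time at which a fixed level above $NJ_\infty$ is reached. On $[g_n,t_n]$ the functional $G$ is then bounded by that level. The following lemma isolates what has to be shown.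

**Lemma 2.** Let $t_n\to\infty$ and $g_n\in[t_n-1,t_n]$ satisfy $\|u_t(g_n)\|_2\to0$ and $M:=\sup_n\sup_{t\in[g_n,t_n]}G(u(t))<\infty$. Then, along a subsequence,
$$\lim_nP(u(t_n))\le\liminf_nG(u(t_n)).$$

Sections 7–9 prove Lemma 2. We put $u_n=u(t_n)$, a bounded sequence in $\dot H^1(\mathbb R^N)$.

## 7. Profile decomposition of $u(t_n)$

We use the following theorem of Gérard (ESAIM COCV 3 (1998), 213–233).

**Theorem 3 (Gérard).** Let $(u_n)$ be bounded in $\dot H^1(\mathbb R^N)$. After passing to a subsequence there are $V_j\in\dot H^1(\mathbb R^N)$ (possibly $0$), $\lambda_n^j>0$ and $x_n^j\in\mathbb R^N$, $j\ge1$, such that the sequences $(\lambda_n^j,x_n^j)$ and $(\lambda_n^k,x_n^k)$ are orthogonal for $j\ne k$ and, with $\tau_n^j\varphi=(\lambda_n^j)^{-\frac{N-2}2}\varphi\big(\frac{\cdot-x_n^j}{\lambda_n^j}\big)$, for every $\ell\ge1$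
$$u_n=\sum_{j\le\ell}\tau_n^jV_j+w_n^\ell,\qquad G(u_n)=\sum_{j\le\ell}G(V_j)+G(w_n^\ell)+o_n(1),\qquad\lim_{\ell\to\infty}\limsup_{n\to\infty}\|w_n^\ell\|_q=0. \tag{11}$$

**Example.** Let $\varphi\in C_c^\infty(\mathbb R^N)$ and $u_n(x)=\varphi(x)+n^{\frac{N-2}2}\varphi(nx)$. The profiles are $\varphi$ at scale $(1,0)$ and $\varphi$ at scale $(\frac1n,0)$, and the remainder is zero. The cross term in $G(u_n)$ is $2\int\nabla\varphi\cdot\nabla(n^{\frac{N-2}2}\varphi(n\cdot))$, bounded by $2\|\nabla\varphi\|_\infty\|\nabla\varphi\|_1n^{\frac N2-N}\to0$, so $G(u_n)\to2G(\varphi)$.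

**Example (a remainder that costs energy).** Let $w_n(x)=\frac1n\sin(nx_1)\chi(x)$ with $\chi\in C_c^\infty$. Then $\|w_n\|_q\to0$, but $\partial_1w_n=\cos(nx_1)\chi+O(\frac1n)$ and the other derivatives are $O(\frac1n)$, so $G(w_n)\to\frac12\|\chi\|_2^2$. All profiles vanish and $K(w_n)\to\frac12\|\chi\|_2^2\ge0$.

Apply Theorem 3 to $u_n=u(t_n)$ and put $T_n^j=(\tau_n^j)^{-1}$, so $T_n^j\varphi(y)=(\lambda_n^j)^{\frac{N-2}2}\varphi(\lambda_n^jy+x_n^j)$.

**Step 1: different profiles do not see each other.** This step gives the tool for computing $P(u_n)$ and for extracting a single profile. *For $j\ne k$ and $\varphi\in L^q$, $T_n^j\tau_n^k\varphi\rightharpoonup0$ in $L^q$.* Since $T_n^j\tau_n^k$ is an isometry of $L^q$, by density we may take $\varphi$ and the test function $\psi$ in $C_c(\mathbb R^N)$. Now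
$$T_n^j\tau_n^k\varphi(y)=\rho_n^{\frac{N-2}2}\varphi(\rho_ny+\xi_n),\qquad\rho_n=\frac{\lambda_n^j}{\lambda_n^k},\quad\xi_n=\frac{x_n^j-x_n^k}{\lambda_n^k}.$$
Every subsequence has a further one in one of three cases.

- If $\rho_n\to0$, the pairing with $\psi$ is at most $\rho_n^{\frac{N-2}2}\|\varphi\|_\infty\|\psi\|_1\to0$.
- If $\rho_n\to\infty$, it is at most $\rho_n^{\frac{N-2}2-N}\|\varphi\|_1\|\psi\|_\infty\to0$.
- If $\rho_n\to\rho\in(0,\infty)$, note that $\frac{|x_n^j-x_n^k|^2}{\lambda_n^j\lambda_n^k}=\frac{|\xi_n|^2}{\rho_n}$, which tends to $\infty$ by orthogonality. So $|\xi_n|\to\infty$, and the supports of $\varphi(\rho_n\cdot+\xi_n)$ and $\psi$ are eventually disjoint.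

**Step 2: the $L^q$ norm splits.** The aim is to compute $\lim P(u_n)$. First we show
$$\Big\|\sum_{j\le\ell}\tau_n^jV_j\Big\|_q^q\to\sum_{j\le\ell}P(V_j)\qquad(n\to\infty). \tag{12}$$
For real $a_1,\dots,a_\ell$,
$$\Big|\big|\textstyle\sum_ja_j\big|^q-\sum_j|a_j|^q\Big|\le C_\ell\sum_{j\ne k}|a_j|^{q-1}|a_k|. \tag{13}$$
Indeed, let $|a_m|$ be the largest of the $|a_j|$. By the mean value theorem $\big||\sum_ja_j|^q-|a_m|^q\big|\le q(\ell|a_m|)^{q-1}\sum_{k\ne m}|a_k|$, and $\sum_{k\ne m}|a_k|^q\le\sum_{k\ne m}|a_m|^{q-1}|a_k|$; so $C_\ell=q\ell^{q-1}+1$ works. For $j\ne k$, substitute $x=\lambda_n^jy+x_n^j$. The power of $\lambda_n^j$ is $N-\frac{N-2}2(q-1)=\frac{N-2}2$, so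
$$\int|\tau_n^jV_j|^{q-1}|\tau_n^kV_k|\,dx=\int|V_j|^{q-1}\,T_n^j\tau_n^k|V_k|\,dy\to0$$
by Step 1, since $|V_j|^{q-1}\in L^{q'}$ and $|V_k|\in L^q$. With (13) this proves (12).

From (11), (12) and the triangle inequality in $L^q$,
$$\limsup_n\Big|\|u_n\|_q-\big(\textstyle\sum_{j\le\ell}P(V_j)\big)^{1/q}\Big|\le\limsup_n\|w_n^\ell\|_q .$$
Since $\|u_n\|_q$ is bounded, the partial sums are bounded and $\sum_jP(V_j)$ converges. Let $\ell\to\infty$. For $G$, drop $G(w_n^\ell)\ge0$ in (11), let $n\to\infty$ and then $\ell\to\infty$. The result is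
$$\lim_nP(u_n)=\sum_jP(V_j),\qquad\sum_jG(V_j)\le\liminf_nG(u_n). \tag{14}$$

**Step 3: each profile is a weak limit.** This connects $V_j$ with the solution. *For every $j$, $T_n^ju_n\rightharpoonup V_j$ in $\dot H^1(\mathbb R^N)$.* The sequence is bounded in $\dot H^1$; let $\tilde V$ be a weak limit along a subsequence, in $\dot H^1$ and hence in $L^q$. For $\ell\ge j$, (11) gives
$$T_n^jw_n^\ell=T_n^ju_n-V_j-\sum_{k\le\ell,\,k\ne j}T_n^j\tau_n^kV_k\rightharpoonup\tilde V-V_j\quad\text{in }L^q$$
by Step 1. By weak lower semicontinuity and isometry, $\|\tilde V-V_j\|_q\le\limsup_n\|w_n^\ell\|_q$. Let $\ell\to\infty$: $\tilde V=V_j$. Every subsequence has a further one with this limit, so the whole sequence converges.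

**What is left.** If $P(V_j)=G(V_j)$ for every $j$, then (14) gives $\lim_nP(u_n)=\sum_jG(V_j)\le\liminf_nG(u_n)$, which is Lemma 2. For $V_j=0$ there is nothing to show. Fix $j$ with $V_j\ne0$, and write $V=V_j$ for this profile (the unstable set plays no further role under that letter), $\lambda_n=\lambda_n^j$, $x_n=x_n^j$, $T_n=T_n^j$. We pass freely to further subsequences; this does not change $V$, and the conclusion $P(V)=G(V)$ does not refer to the subsequence.

## 8. The limit of the rescaled domains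

Let $\Omega_n=(\Omega-x_n)/\lambda_n$. For $v\in H_0^1(\Omega)$, $T_nv$ vanishes a.e. outside $\Omega_n$. We may assume $\lambda_n\to\lambda\in[0,\infty]$.

**Step 4: the domain on which $V$ lives.** To derive an equation for $V$ and then test it with $V$ itself, we need an open set that is eventually covered by the $\Omega_n$ and in which $V$ has zero boundary values. *We claim that $\lambda<\infty$ and that there is an open set $\Omega_\infty$ with*
$$V\in\mathcal D_0^{1,2}(\Omega_\infty),\qquad\text{every compact subset of }\Omega_\infty\text{ is contained in }\Omega_n\text{ for large }n. \tag{15}$$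

We use a vanishing criterion: *if $|\Omega_n\cap B_R|\to0$ for every $R$ along a subsequence, then $V=0$, which is excluded.* Indeed, for $\psi\in C_c^\infty(B_R)$,
$$\Big|\int T_nu_n\,\psi\Big|\le\|u_n\|_q\|\psi\|_\infty|\Omega_n\cap B_R|^{1/q'}\to0,$$
while the left side tends to $|\int V\psi|$ by Step 3.

*Case $\lambda=\infty$.* Here $|\Omega_n|=\lambda_n^{-N}|\Omega|\to0$, so $V=0$, excluded.

*Case $0<\lambda<\infty$.* If $|x_n|\to\infty$ along a subsequence, then $\Omega_n$ leaves every ball, since $\Omega$ is bounded, and $V=0$, excluded. So we may assume $x_n\to x$, and also $u_n\rightharpoonup u_\infty$ in $H_0^1(\Omega)$, with $u_n\to u_\infty$ in $L^2$. For $\psi\in C_c^\infty$,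
$$\int T_nu_n\,\psi\,dy=\int u_n(z)\,\lambda_n^{\frac{N-2}2-N}\psi\Big(\frac{z-x_n}{\lambda_n}\Big)dz\to\int u_\infty(z)\,\lambda^{\frac{N-2}2-N}\psi\Big(\frac{z-x}\lambda\Big)dz,$$
so $V(y)=\lambda^{\frac{N-2}2}u_\infty(\lambda y+x)$. Put $\Omega_\infty=(\Omega-x)/\lambda$. Since $u_\infty\in H_0^1(\Omega)$ is a limit of functions in $C_c^\infty(\Omega)$, $V\in\mathcal D_0^{1,2}(\Omega_\infty)$. If $E\subset\Omega_\infty$ is compact, then $\lambda E+x$ is a compact subset of $\Omega$ and $\lambda_ny+x_n\to\lambda y+x$ uniformly on $E$, so $\lambda_nE+x_n\subset\Omega$ for large $n$. This is (15).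

*Case $\lambda=0$ and $\mathrm{dist}(x_n,\partial\Omega)/\lambda_n\to\infty$ along a subsequence.* The ball about $x_n$ of radius $\mathrm{dist}(x_n,\partial\Omega)$ does not meet $\partial\Omega$, so it lies in $\Omega$ or in its complement. If $x_n\notin\Omega$ for infinitely many $n$, then along these $n$ the set $\Omega_n$ misses balls about $0$ with radii tending to infinity, and $V=0$, excluded. So $x_n\in\Omega$ for large $n$, and $\Omega_n$ contains balls about $0$ with radii tending to infinity. Thus (15) holds with $\Omega_\infty=\mathbb R^N$, because $\mathcal D_0^{1,2}(\mathbb R^N)=\dot H^1(\mathbb R^N)$.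

*Case $\lambda=0$ and $\mathrm{dist}(x_n,\partial\Omega)/\lambda_n$ bounded.* Let $z_n\in\partial\Omega$ be a nearest point to $x_n$. We may assume $z_n\to z\in\partial\Omega$ and $\zeta_n:=(z_n-x_n)/\lambda_n\to\zeta$. Let $\delta$ be the signed distance to $\partial\Omega$, positive in $\Omega$ and negative outside $\overline\Omega$; it is $C^2$ near $\partial\Omega$. Let $\nu=\nabla\delta(z)$, $|\nu|=1$. Since $x_n+\lambda_ny=z_n+\lambda_n(y-\zeta_n)$ and $\delta(z_n)=0$, Taylor's formula at $z_n$ gives, locally uniformly in $y$,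
$$\lambda_n^{-1}\delta(x_n+\lambda_ny)=\nabla\delta(z_n)\cdot(y-\zeta_n)+O(\lambda_n|y-\zeta_n|^2)\to\nu\cdot(y-\zeta).$$
Put $\Omega_\infty=\{y:\nu\cdot(y-\zeta)>0\}$, a half-space. On a compact subset of $\Omega_\infty$ the limit is bounded below by a positive constant, so $\delta(x_n+\lambda_ny)>0$ there for large $n$; that is, the compact set lies in $\Omega_n$. In the same way, compact subsets of $\mathbb R^N\setminus\overline{\Omega_\infty}$ are disjoint from $\Omega_n$ for large $n$. On such a set $E$, $T_nu_n=0$ a.e. for large $n$, so the weak limit $V$ vanishes a.e. on $E$. Hence $V=0$ a.e. outside $\Omega_\infty$.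

It remains to see that $V\in\mathcal D_0^{1,2}(\Omega_\infty)$. We approximate in three stages. The translate $V(\cdot-\varepsilon\nu)$ vanishes outside $\{\nu\cdot(y-\zeta)\ge\varepsilon\}$ and converges to $V$ in $\dot H^1$ as $\varepsilon\to0$, by continuity of translations in $L^2$ applied to $\nabla V$. Multiplication by $\chi_R$ gives compact support in $\{\nu\cdot(y-\zeta)\ge\varepsilon\}$ and converges to the identity by (6). Mollification at a scale below $\varepsilon/2$ then gives functions in $C_c^\infty(\Omega_\infty)$. So (15) holds, and the claim is proved in all cases.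

## 9. The stationary equation for a profile

**Step 5: a comparison time adapted to the scale $\lambda_n$.** At $t_n$ itself nothing is known about the size of $u_t$. We look for a nearby time at which $u_t$ is small on the scale $\lambda_n$ and which the profile cannot distinguish from $t_n$. Let $r_n=(t_n-g_n)^{1/2}$ and $\epsilon_n^2=\int_{g_n}^{t_n}\|u_t\|_2^2\,dt$, which tends to $0$ by Fact 1. *Along a subsequence there are $\theta_n\in[g_n,t_n]$ with*
$$\lambda_n^{-1}\|u(t_n)-u(\theta_n)\|_2\to0,\qquad\lambda_n\|u_t(\theta_n)\|_2\to0 . \tag{16}$$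

- If $r_n\le\lambda_n$ for infinitely many $n$, take $\theta_n=g_n$ along these. By Cauchy–Schwarz $\|u(t_n)-u(g_n)\|_2\le r_n\epsilon_n\le\lambda_n\epsilon_n$. And $\lambda_n\|u_t(g_n)\|_2\to0$, because $\lambda_n$ is bounded by Step 4.
- Otherwise $\lambda_n<r_n$ for all large $n$, so $[t_n-\lambda_n^2,t_n]\subset[g_n,t_n]$. Choose $\theta_n$ in this shorter interval with
$$\|u_t(\theta_n)\|_2^2\le\lambda_n^{-2}\int_{t_n-\lambda_n^2}^{t_n}\|u_t\|_2^2\,dt\le\lambda_n^{-2}\epsilon_n^2 .$$
Then $\lambda_n\|u_t(\theta_n)\|_2\le\epsilon_n$, and $\|u(t_n)-u(\theta_n)\|_2\le(t_n-\theta_n)^{1/2}\epsilon_n\le\lambda_n\epsilon_n$.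

**Step 6: $u(\theta_n)$ has the same profile.** Set $v_n=T_nu(\theta_n)$. Since $\theta_n\in[g_n,t_n]$, the hypothesis of Lemma 2 gives $G(v_n)=G(u(\theta_n))\le M$. By (7) and (16),
$$\|v_n-T_nu(t_n)\|_2=\lambda_n^{-1}\|u(\theta_n)-u(t_n)\|_2\to0 .$$
By Step 3, $T_nu(t_n)\rightharpoonup V$. So every weak limit of the bounded sequence $(v_n)$ in $\dot H^1$ equals $V$, and $v_n\rightharpoonup V$ in $\dot H^1(\mathbb R^N)$.

**Step 7: passing to the limit in the equation.** We rescale $\Delta u+f(u)=u_t$ at time $\theta_n$. We have $\Delta T_n\varphi=\lambda_n^2T_n(\Delta\varphi)$ in $\Omega_n$, and, since $\frac{N-2}2p=\frac{N+2}2=\frac{N-2}2+2$, also $f(T_n\varphi)=\lambda_n^2T_n(f(\varphi))$. Therefore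
$$\Delta v_n+f(v_n)=h_n:=\lambda_n^2\,T_nu_t(\theta_n)\ \text{ in }\Omega_n,\qquad\|h_n\|_2=\lambda_n\|u_t(\theta_n)\|_2\to0$$
by (7) and (16). Let $\varphi\in C_c^\infty(\Omega_\infty)$. By (15), $\operatorname{supp}\varphi\subset\Omega_n$ for large $n$, so we may multiply by $\varphi$ and integrate by parts:
$$-\int\nabla v_n\cdot\nabla\varphi+\int f(v_n)\varphi=\int h_n\varphi\to0 .$$
The first term converges by weak convergence. For the second, $(v_n)$ is bounded in $H^1(B_R)$ for every $R$, and $p<q$, so Rellich's theorem gives $v_n\to V$ in $L^p_{loc}$. From $|f(a)-f(b)|\le p(|a|^{p-1}+|b|^{p-1})|a-b|$ and Hölder's inequality, $f(v_n)\to f(V)$ in $L^1_{loc}$. Hence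
$$\int\nabla V\cdot\nabla\varphi=\int f(V)\varphi\qquad\text{for all }\varphi\in C_c^\infty(\Omega_\infty). \tag{17}$$

**Step 8: testing with $V$.** The purpose is to get $K(V)=0$. Since $pq'=q$, $f(V)\in L^{q'}$. So both sides of (17) are continuous in $\varphi$ for the $\dot H^1$ norm (the right side by (1)), and (17) extends to all $\varphi\in\mathcal D_0^{1,2}(\Omega_\infty)$. By (15) we may take $\varphi=V$: $G(V)=\int f(V)V=P(V)$.

Thus $P(V_j)=G(V_j)$ for every $j$, and by the remark at the end of Section 7, Lemma 2 is proved. $\square$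

## 10. First crossing of a level above $NJ_\infty$

**Proof of Theorem 1.** The existence of $J_\infty$ and the bounds $d\le J_\infty\le J(u_0)$ are Fact 1.

**Lower bound.** By Fact 3 there are $g_n\to\infty$ with $G(u(g_n))\to NJ_\infty$. Hence $\limsup_{t\to\infty}G(u(t))\ge NJ_\infty$.

**Upper bound: choice of times.** We set up Lemma 2. Suppose that $\limsup_{t\to\infty}G(u(t))>NJ_\infty$; the value $+\infty$ is allowed. Then there are $\eta>0$ and $t_n^*\to\infty$ with
$$G(u(t_n^*))>L:=NJ_\infty+\eta .$$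
By Fact 3 choose $g_n\in[t_n^*-1,t_n^*]$ with $\|u_t(g_n)\|_2\to0$. Then $G(u(g_n))\to NJ_\infty$, so $G(u(g_n))<L$ for $n$ large; discard the other $n$. As $t\mapsto G(u(t))$ is continuous, there is a first time $t_n\in(g_n,t_n^*)$ with $G(u(t_n))=L$. Then $t_n\to\infty$, $g_n\in[t_n-1,t_n]$, and $G(u(t))\le L$ on $[g_n,t_n]$. So the hypotheses of Lemma 2 hold with $M\le L$, even if $G(u(t_n^*))$ is unbounded.

**Upper bound: the contradiction.** We compute the sign of $K(u(t_n))$ in two ways. By Lemma 2, along a subsequence, $\lim_nP(u(t_n))\le\liminf_nG(u(t_n))=L$, so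
$$\lim_nK(u(t_n))=L-\lim_nP(u(t_n))\ge0 .$$
On the other hand, by (3),
$$K(u(t_n))=\tfrac2{N-2}\big(NJ(u(t_n))-L\big)\to\tfrac2{N-2}(NJ_\infty-L)=-\tfrac{2\eta}{N-2}<0 .$$
This is a contradiction. Therefore
$$\limsup_{t\to\infty}\|\nabla u(t)\|_2^2=NJ_\infty\le NJ(u_0)<\infty .\qquad\blacksquare$$

In particular $\limsup_{t\to+\infty}\|\nabla u(t)\|_2<+\infty$ for every global solution that avoids $W\cup V$, on every smooth bounded domain and for every $N\ge3$: the statement asked about in Section 2 is true.
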